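# The price of anarchy of affine congestion games on series-parallel networks

## 1. Parallel links and the ratio 4/3

Start with the smallest routing game that is not trivial. There are $n\ge 1$ players and a finite set of parallel links from $s$ to $t$. Each player chooses one link. Link $e$ has the delay function $d_e(x)=a_ex+b_e$ with $a_e,b_e\ge 0$. If $k_e$ players choose link $e$, each of them pays $d_e(k_e)$, and the social cost is the sum of all payments, $\sum_e k_e d_e(k_e)$. A pure Nash equilibrium (PNE) is a choice of links in which no player can strictly lower its own payment by moving alone to another link. How much worse than the best assignment can an equilibrium be?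

With one link there is only one profile, so the ratio is $1$. With two links, let link $A$ have delay $x$ and link $B$ the constant delay $2$, and take two players. If both use $A$, each pays $2$, and moving to $B$ also costs $2$. So this is a PNE, of cost $4$. One player on each link costs $1+2=3$. The ratio is $4/3$, and this is the worst case for parallel links.

**Proposition 1.** On parallel links, $\operatorname{cost}(o)\ge\frac34\operatorname{cost}(f)$ for every PNE $f$ and every profile $o$.

*Proof.* Let $k_e,m_e$ be the loads of $e$ in $f$ and in $o$, and let $D=\min_e d_e(k_e+1)$ be the cheapest entry price. If $k_e\ge1$, then $d_e(k_e)\le D$: the PNE condition gives $d_e(k_e)\le d_{e'}(k_{e'}+1)$ for $e'\ne e$, and $d_e(k_e)\le d_e(k_e+1)$ by monotonicity. We show, for each single link (index $e$ dropped),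
$$m\,d(m)\ \ge\ \tfrac34\,k\,d(k)+(m-k)D. \tag{1}$$

If $m=k$, this is clear. If $m\ge k+1$, then $d(m)\ge d(k+1)\ge D$ and $d(m)\ge d(k)$, so $m\,d(m)=k\,d(m)+(m-k)d(m)\ge k\,d(k)+(m-k)D$. If $m<k$, then $k\ge1$ and $D\ge d(k)$, so
$$m\,d(m)+(k-m)D\ \ge\ m\,d(m)+(k-m)d(k)=a(m^2-mk+k^2)+bk\ \ge\ \tfrac34(ak^2+bk),$$
because $m^2-mk+k^2=(m-\frac k2)^2+\frac34k^2$. Now sum (1) over all links. Since $\sum_e(m_e-k_e)=n-n=0$, the terms with $D$ cancel. $\square$

The proof has two ingredients: one common entry price $D$, and a comparison on each link. What changes when the links are replaced by networks, and these are again put in series and in parallel?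

## 2. Series-parallel networks, decomposition trees, entry prices

**Definition (network).** A two-terminal directed series-parallel network is obtained from single edges (directed from origin to destination) by repeated series composition (the destination of $N_1$ is identified with the origin of $N_2$) and parallel composition (the two origins are identified, and so are the two destinations). For example, three copies of a pair of parallel edges, one after the other, form a series-parallel network with $2^3$ paths.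

**Definition (game).** Given such a network $G=(V,E)$ with origin $s$ and destination $t$, a number $n\ge1$ of players and delays $d_e(x)=a_ex+b_e$ with $a_e,b_e\ge0$, each player selects an $s$-$t$ path. For a profile $f$, let $f_e$ be the number of players whose path uses $e$. A player on path $p$ has cost $\sum_{e\in p}d_e(f_e)$, and $\operatorname{cost}(f)=\sum_e f_ed_e(f_e)$. A PNE is a profile in which no player can strictly lower its own cost by switching alone to another $s$-$t$ path.

**Definition (price of anarchy).** PoA is the supremum of $\operatorname{cost}(f)/\operatorname{cost}(o)$ over all such games, where $f$ ranges over PNE and $o$ minimizes the social cost. Games with $\operatorname{cost}(o)=0$ are excluded.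

The paper "The price of Anarchy in series-parallel network congestion games" (doi:10.1007/s10107-022-01803-w) is the source of the problem. The known facts are these. For arbitrary networks with affine delays the tight bound is $5/2$ (Correa). For series-parallel networks the PoA is at most $2$, and there are instances whose PoA approaches $27/19$, which improves an earlier example of Fotakis with PoA $15/11$. The authors conjecture that $2$ is not tight. This is true:

**Theorem A.** For every such game, every PNE $f$ and every profile $o$: $\operatorname{cost}(f)\le\frac32\operatorname{cost}(o)$. Hence $\mathrm{PoA}\le3/2<2$.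

Theorem B, stated in Section 7 once its constants make sense, gives the exact value $\mathrm{PoA}=1/(1-\kappa)$ with $1.4361<\mathrm{PoA}<1.4368$.

**The decomposition tree.** Fix a way of building $G$ by compositions. Its nodes are the components; a component $N$ has terminals $s_N,t_N$. By induction, no edge of $N$ enters $s_N$ or leaves $t_N$. Consequently:

* If $N=N_1N_2$ (series), every $s_N$-$t_N$ path in $N$ is a path through $N_1$ followed by a path through $N_2$. It starts in $N_1$, can leave $N_1$ only at the common vertex, and from there only edges of $N_2$ go out.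
* If $N=N_1\|N_2$ (parallel), every $s_N$-$t_N$ path in $N$ lies in one child. Its first edge lies in some $N_i$; it cannot return to $s_N$, and until it reaches $t_N$ its vertices are inner vertices of $N_i$, whose edges all belong to $N_i$.

Going down the tree from the root, we see that every $s$-$t$ path either avoids $N$ or crosses it along an $s_N$-$t_N$ path.

**Bookkeeping.** Fix a PNE $f$ and a profile $o$. For each component $N$ let $k_N$ and $m_N$ be the numbers of players crossing $N$ in $f$ and in $o$, and let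
$$C_N=\sum_{e\in N}f_ed_e(f_e),\qquad O_N=\sum_{e\in N}o_ed_e(o_e),\qquad D_N=\min_r\sum_{e\in r}d_e(f_e+1),$$
where $r$ ranges over the $s_N$-$t_N$ paths in $N$. The number $D_N$ is the entry price of $N$. In series, $k$ and $m$ are the same for $N,N_1,N_2$, and $C,O,D$ add. In parallel, $k,m,C,O$ add, and $D_N=\min(D_{N_1},D_{N_2})$.

**Lemma 1.** In $f$, every player crossing $N$ pays at most $D_N$ inside $N$. Hence, if $N=N_1\|N_2$, then
$$C_{N_i}\le k_{N_i}D_N\qquad(i=1,2). \tag{2}$$

*Proof.* Let the player use the subpath $r$ in $N$, and let $r'$ be any $s_N$-$t_N$ path in $N$. Replacing $r$ by $r'$ gives again an $s$-$t$ path. The parts outside $N$ cancel in the PNE condition, so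
$$\sum_{e\in r}d_e(f_e)\le\sum_{e\in r'\cap r}d_e(f_e)+\sum_{e\in r'\setminus r}d_e(f_e+1)\le\sum_{e\in r'}d_e(f_e+1).$$
Minimize over $r'$. For (2): the $k_{N_i}$ players crossing $N_i$ all cross $N$, and what they pay in $N$ they pay in $N_i$. $\square$

## 3. A seven-edge network with ratio 15/11

The natural attempt is to run Proposition 1 up the tree: prove, for a constant $c$ and every component,
$$O_N\ \ge\ c\,C_N+(m_N-k_N)D_N, \tag{3}$$
and read it off at the root, where $m=k=n$. On edges with $c=\frac34$ this is (1) with $D=d(k+1)$, and the case analysis there applies, since $d(k)\le d(k+1)$. In series the two inequalities add. In parallel we want $O_{N_i}\ge cC_{N_i}+(m_i-k_i)D$ with $D=D_N\le D_{N_i}$, where $m_i=m_{N_i}$ and $k_i=k_{N_i}$. For a child with $m_i\ge k_i$ this follows from (3), because lowering $D_{N_i}$ to $D$ lowers the right side. For a child with $m_i<k_i$ it does not follow: lowering $D_{N_i}$ to $D$ raises the right side.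

This is a real obstruction. Let $H$ be two parallel edges, each with delay $x$. Let $S$ be three copies of $H$ in series, and let $N$ be $S$ in parallel with one edge of constant delay $5$. Take three players.

In $f$ all three cross $S$. In copy $i$, player $i$ is alone on one edge and the other two share the other edge. Each player pays $1+2+2=5$. A deviation inside $S$ costs at least this: where the player shares, the other edge would have load $2$ as well; where it is alone, the other edge would have load $3$. The constant edge costs $5$. So $f$ is a PNE with cost $15$. In $o$, two players cross $S$ on different edges in each copy, at cost $3\cdot(1+1)=6$, and the third pays $5$ on the constant edge: total $11$. The ratio is $15/11>4/3$.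

Here $k_S=3$, $m_S=2$, $C_S=15$, $O_S=6$, $D_S=3\cdot2=6$, and $D_N=\min(6,5)=5$. With $c=\frac34$, statement (3) for $S$ reads $6\ge\frac{45}4-6=\frac{21}4$, which is true. The statement needed at the parallel node is $6\ge\frac{45}4-5=\frac{25}4$, which is false.

A smaller $c$ alone does not repair the step, because the sign problem is the same. What Proposition 1 used on an edge with $m<k$ was different: it bounded the optimal cost of that edge from below without any entry price. So we need, for components with $m<k$, a bound $O_N\ge\varphi(m/k)\,C_N$ that depends on the ratio $m/k$. (It must: if $m=0$, then $O_N=0$.) The way to carry such a bound up the tree is to keep all its tangent lines at once.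

## 4. A family of inequalities indexed by the ratio

**Lemma 2 (certificate).** Let $\varphi:[0,1]\to[0,\infty)$ be $C^1$ and convex with $\varphi(0)=0$, $0\le\varphi'\le1$, and suppose that for all integers $k\ge1$, $m\ge0$ and all $x\in[0,1]$
$$m^2\ \ge\ \varphi(x)k^2+\varphi'(x)(m-xk)(k+1). \tag{4}$$
Then $\operatorname{cost}(o)\ge\varphi(1)\operatorname{cost}(f)$.

*Proof.* We show by induction over the tree that for every component $N$ and for all $x\in[0,1]$, with $p=\varphi'(x)$,
$$O_N\ \ge\ \varphi(x)\,C_N+p\,(m_N-xk_N)\,D_N. \tag{5}$$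

**Step 1: edges.** This step is the base case, and (4) is made for it. Let $d(z)=az+b$, $k=f_e$, $m=o_e$. Then $O=am^2+bm$, $C=ak^2+bk$, $D=a(k+1)+b$, so (5) is $a$ times the first plus $b$ times the second of
$$m^2\ge\varphi(x)k^2+p(m-xk)(k+1),\qquad m\ge\varphi(x)k+p(m-xk).$$
The first is (4) if $k\ge1$; for $k=0$ it reads $m^2\ge pm$, which holds since $p\le1$ and $m$ is a nonnegative integer. For the second, convexity gives $0=\varphi(0)\ge\varphi(x)-px$, so $\varphi(x)\le px$, and the right side is at most $pxk+p(m-xk)=pm\le m$.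

**Step 2: series.** This step shows that (5) passes through a series node. Add (5) for $N_1$ and for $N_2$ at the same $x$: $k,m$ are common and $O,C,D$ add.

**Step 3: parallel.** This is where the attempt of Section 3 failed, and where having (5) at every $x$ pays off. Let $D=D_N\le D_{N_i}$ and $m_i=m_{N_i}$, $k_i=k_{N_i}$. It suffices to show
$$O_{N_i}\ge\varphi(x)C_{N_i}+p(m_i-xk_i)D\qquad(i=1,2)$$
and to add. If $m_i\ge xk_i$, this follows from (5) for $N_i$ at $x$, since $p\ge0$ and $D\le D_{N_i}$. If $m_i<xk_i$, then $k_i>0$; put $y=m_i/k_i\in[0,x)$. Use (5) for $N_i$ at the point $y$ instead: its entry-price term vanishes, so $O_{N_i}\ge\varphi(y)C_{N_i}$. By (2), $C_{N_i}\le k_iD$. Convexity gives $\varphi(x)-p(x-y)\le\varphi(y)$. Therefore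
$$\varphi(x)C_{N_i}-p(x-y)k_iD\ \le\ \big(\varphi(x)-p(x-y)\big)C_{N_i}\ \le\ \varphi(y)C_{N_i}\ \le\ O_{N_i},$$
and the left side is the desired right side, because $m_i-xk_i=-(x-y)k_i$.

**Step 4: root.** This step extracts the result. At the root $k=m=n$; take $x=1$ in (5). $\square$

## 5. The bound 3/2

We need some $\varphi$ that satisfies (4). Try $\varphi(x)=cx^2$. Then (4) becomes $m^2-2c(k+1)mx+ck(k+2)x^2\ge0$, and as a quadratic form in $(m,x)$ this is nonnegative exactly if $c(k+1)^2\le k(k+2)$. The case $k=1$ is the strictest and gives $c=\frac34$. The slope $\frac32x$ reaches its limit $1$ at $x=\frac23$, and from there we continue along the tangent.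

**Proof of Theorem A.** Let $\varphi(x)=\frac34x^2$ for $x\le\frac23$ and $\varphi(x)=x-\frac13$ for $x\ge\frac23$. At $x=\frac23$ both formulas have value $\frac13$ and slope $1$, so $\varphi$ is $C^1$, convex, nonnegative, $\varphi(0)=0$ and $0\le\varphi'\le1$. It remains to check (4).

For $x\le\frac23$, (4) reads
$$m^2-\tfrac32(k+1)mx+\tfrac34k(k+2)x^2\ge0,$$
since $-\frac34k^2+\frac32k(k+1)=\frac34k(k+2)$. The discriminant of this quadratic form in $(m,x)$ is
$$\tfrac94(k+1)^2-3k(k+2)=-\tfrac34(k^2+2k-3)=-\tfrac34(k-1)(k+3)\le0\qquad(k\ge1),$$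
so the form is nonnegative.

For $x\ge\frac23$ the right side of (4) is $(x-\frac13)k^2+(m-xk)(k+1)$, whose $x$-derivative is $k^2-k(k+1)=-k\le0$. So it is at most its value at $x=\frac23$, which is at most $m^2$ by the first case.

Lemma 2 gives $\operatorname{cost}(o)\ge\varphi(1)\operatorname{cost}(f)=\frac23\operatorname{cost}(f)$. $\blacksquare$

This proves the conjecture. The rest of the lecture finds the exact value. There are two tasks: find a better $\varphi$, and build games that match it.

## 6. Reduction of the edge condition to one optimal player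

Condition (4) is a two-parameter family of constraints. The cases $m=1$, $k=l$ turn out to be enough, together with $\varphi(x)\le x^2$. (Both follow from (4): the first is the special case $k=l,m=1$; the second is (4) with $m=xk$ for rational $x$, and then continuity.)

**Lemma 3.** Let $\varphi:[0,1]\to[0,\infty)$ be $C^1$ and convex with $\varphi(0)=0$, $0\le\varphi'\le1$, $\varphi(x)\le x^2$, and
$$\varphi'(x)(l+1)(1-lx)\le1-l^2\varphi(x)\quad\text{for all }x\in[0,1],\ l\ge1\text{ with }lx<1. \tag{6}$$
Then (4) holds.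

*Proof.* Let $p=\varphi'(x)$, $\varepsilon=x^2-\varphi(x)\ge0$, $k\ge1$.

**Step 1: $m\le xk$.** Here convexity suffices. With $y=m/k\le x$,
$$\varphi(x)k^2+p(m-xk)(k+1)=k^2\varphi(x)-p(x-y)k(k+1)\le k^2[\varphi(x)-p(x-y)]\le k^2\varphi(y)\le k^2y^2=m^2.$$

**Step 2: $m>xk$.** Here we compare with the case $m=1$. Since $m^2-k^2\varphi(x)=(m-kx)(m+kx)+k^2\varepsilon$, (4) is equivalent to
$$p\ \le\ \frac{m^2-k^2\varphi(x)}{(k+1)(m-kx)}=\frac{m+kx}{k+1}+\varepsilon\,\frac{k/(k+1)}{m/k-x}. \tag{7}$$
If $m\ge k+1$, the right side is at least $1\ge p$. If $xk<m\le k$, put $l=\lfloor k/m\rfloor\ge1$. Then $lx\le kx/m<1$, so (6) applies. It is (7) for the pair $k=l$, $m=1$: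
$$p\le\frac{1+lx}{l+1}+\varepsilon\,\frac{l/(l+1)}{1/l-x}.$$
Each piece is at most the corresponding piece of (7):

* $\frac1{l+1}\le\frac m{k+1}$, because $m(l+1)>k$ are integers, so $m(l+1)\ge k+1$;
* $\frac l{l+1}\le\frac k{k+1}$, because $l\le k$;
* $\frac1l-x\ge\frac mk-x>0$, because $l\le k/m$.

So (7) holds. $\square$

## 7. The slope as variable, and the constant κ

Describe $\varphi$ by its slopes. Suppose that $\varphi(x)=px-q(p)$ with $p=\varphi'(x)$ and $x=q'(p)$, where $q$ is convex on $[0,1]$ with $q(0)=0$. Substituting into (6) gives $p(l+1)-pl(l+1)x\le1-l^2px+l^2q$, that is, $plx+l^2q\ge p(l+1)-1$. So (6) becomes linear: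
$$p\,q'(p)+l\,q(p)\ \ge\ \frac{p(l+1)-1}{l}\qquad\text{for every }l\ge1. \tag{8}$$
If the slope reaches $1$ before $x=1$, then $\varphi(1)=1-q(1)$. So we want $q(1)$ as small as possible. This suggests equality in (8) at each $p$ for the most demanding $l$. For fixed $l$, equality is a linear differential equation with solutions
$$q(p)=\frac pl-\frac1{l^2}+Kp^{-l}.$$
The constraints for $l$ and $l-1$ ask the same of $pq'$ exactly when
$$\frac{p(l+1)-1}l-lq=\frac{pl-1}{l-1}-(l-1)q,\qquad\text{that is,}\qquad q=\frac{1-p}{l(l-1)}.$$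
If the switch between the two happens at $p=s$, inserting this value into the two solution formulas gives their constants:
$$K_l=s^l\Big(\frac{1-s}{l(l-1)}-\frac sl+\frac1{l^2}\Big)=\frac{s^l(2l-1-l^2s)}{l^2(l-1)},$$
$$K_{l-1}=s^{l-1}\Big(\frac{1-s}{l(l-1)}-\frac s{l-1}+\frac1{(l-1)^2}\Big)=\frac{s^{l-1}(2l-1-(l^2-1)s)}{l(l-1)^2}.$$
This was only a plan. It explains the following definitions.

**Definition (constants).** For $l\ge2$ put $I_l=[\alpha_l,\beta_l]$ with $\alpha_l=\frac{2l-1}{l(l+1)}$, $\beta_l=\frac{2l-1}{l^2}$, and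
$$g_l(s)=\frac{s^l(2l-1-l^2s)}{l^2(l-1)},\qquad h_l(s)=\frac{s^{l-1}(2l-1-(l^2-1)s)}{l(l-1)^2}.$$
For instance, $g_2(s)=\frac14s^2(3-4s)$ and $h_2(s)=\frac32s(1-s)$ on $I_2=[\frac12,\frac34]$.

The derivative of $g_l$ is a positive multiple of $s^{l-1}\big(l(2l-1)-l^2(l+1)s\big)$, and that of $h_l$ a positive multiple of $s^{l-2}\big((l-1)(2l-1)-l(l^2-1)s\big)$. Among $s>0$, both vanish exactly at $s=\alpha_l$ and are negative beyond it. So $g_l,h_l$ are strictly decreasing on $I_l$. Since $g_l(\beta_l)=0$, we have $g_l(I_l)=[0,G_l]$ with $G_l=g_l(\alpha_l)$. Also $h_l(\beta_l)>0$, because $2l-1-(l^2-1)\beta_l=\beta_l>0$; so $h_l>0$ on $I_l$. Let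
$$T_l=h_l\circ g_l^{-1}:[0,G_l]\to(0,\infty).$$
It is continuous and strictly increasing. For instance, $T_2(0)=h_2(\frac34)=\frac9{32}$.

**Theorem B.** The limit $\kappa=\lim_{L\to\infty}T_2\circ T_3\circ\cdots\circ T_L(0)$ exists, and $\mathrm{PoA}=\dfrac1{1-\kappa}$. Moreover $0.30371<\kappa<0.30398$, so $1.4361<\mathrm{PoA}<1.4368$.

**Lemma 4.** (a) For $l\ge3$, $T_l$ maps $[0,G_l]$ into $[0,G_{l-1}]$. (b) For each $l\ge1$ the limit $K_l=\lim_LT_{l+1}\circ\cdots\circ T_L(0)$ exists and is positive; $K_l\le G_l$ and $T_l(K_l)=K_{l-1}$ for $l\ge2$. (c) With $s_1=1$ and $s_l=g_l^{-1}(K_l)\in I_l$ for $l\ge2$,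
$$K_l=g_l(s_l),\qquad K_{l-1}=h_l(s_l)\qquad(l\ge2), \tag{9}$$
and $1=s_1>s_2>s_3>\cdots\to0$.

*Proof.* (a) This makes the compositions meaningful. The largest value of $T_l$ is $h_l(\alpha_l)$. We compute
$$h_l(\alpha_l)=\alpha_l^{\,l-1}\,\frac{(2l-1)\big(1-\frac{l-1}l\big)}{l(l-1)^2}=\alpha_l^{\,l-1}\frac{2l-1}{l^2(l-1)^2},$$
$$G_{l-1}=\alpha_{l-1}^{\,l-1}\,\frac{(2l-3)\big(1-\frac{l-1}l\big)}{(l-1)^2(l-2)}=\alpha_{l-1}^{\,l-1}\frac{2l-3}{l(l-1)^2(l-2)}.$$
Since $\frac{\alpha_l}{\alpha_{l-1}}=\frac{(2l-1)(l-1)}{(l+1)(2l-3)}$,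
$$\frac{h_l(\alpha_l)}{G_{l-1}}=\Big(\frac{2l^2-3l+1}{2l^2-l-3}\Big)^{l-1}\frac{2l^2-5l+2}{2l^2-3l}<1:$$
the first fraction is below $1$ because $4<2l$, the second because $2<2l$.

(b) The sequence is nondecreasing in $L$: passing from $L$ to $L+1$ replaces the innermost argument $0$ by $T_{L+1}(0)>0$, and all maps are increasing. For $l\ge2$ it stays in $[0,G_l]$ by (a); for $l=1$ it is bounded by the maximum $h_2(\frac12)=\frac38$ of $T_2$. So the limits exist, $K_l\in[0,G_l]$ for $l\ge2$, and continuity of $T_l$ gives $T_l(K_l)=K_{l-1}$. Since the values of $T_{l+1}$ are positive, $K_l=T_{l+1}(K_{l+1})>0$.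

(c) The identities (9) restate $K_l=g_l(s_l)$ and $K_{l-1}=T_l(K_l)=h_l(s_l)$. Clearly $s_l\le\beta_l\to0$. For the monotonicity: $s_2\le\frac34<1=s_1$. Let $l\ge2$. If $s_{l+1}<\alpha_l$, then $s_{l+1}<s_l$. Otherwise put $s=s_{l+1}\ge\alpha_l$. As $\beta_l=1-(1-\frac1l)^2$ decreases in $l$, $s\le\beta_{l+1}<\beta_l$, so $s\in I_l$. Now $h_{l+1}(s)=\frac{s^l(2l+1-l(l+2)s)}{(l+1)l^2}$, and
$$g_l(s)-h_{l+1}(s)=\frac{s^l}{l^2}\cdot\frac{(2l-1-l^2s)(l+1)-(2l+1-l(l+2)s)(l-1)}{(l-1)(l+1)}=\frac{s^l}{l^2}\cdot\frac{2l(1-s)}{(l-1)(l+1)}>0.$$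
By (9) for $l+1$, $h_{l+1}(s)=K_l=g_l(s_l)$. So $g_l(s)>g_l(s_l)$ with $s,s_l\in I_l$, and since $g_l$ is decreasing there, $s<s_l$. $\square$

By definition $\kappa=K_1$.

## 8. The function q

**Definition ($q$).** Put $q(0)=0$ and, for $l\ge1$,
$$q(p)=\frac pl-\frac1{l^2}+K_lp^{-l}\qquad\text{for }p\in[s_{l+1},s_l]. \tag{10}$$
By Lemma 4(c) these intervals ("phases") cover $(0,1]$. Write
$$\Delta_l(p)=\frac{p(l+1)-1}l-l\,q(p),\qquad\text{so that}\qquad\Delta_l(p)-\Delta_{l-1}(p)=\frac{1-p}{l(l-1)}-q(p)\quad(l\ge2). \tag{11}$$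
Thus (8) says $pq'\ge\Delta_l$ for all $l$, and on phase $l$ we have $pq'=\Delta_l$, because there $q'=\frac1l-lK_lp^{-l-1}$, hence $pq'+lq=\frac pl+p-\frac1l$.

**Lemma 5.** The function $q$ is well defined and has the following properties.

1. $q(s_l)=\frac{1-s_l}{l(l-1)}$ for $l\ge2$.
2. $q\in C^1[0,1]$, $q$ is strictly convex, $q'(0)=0$, $q'>0$ on $(0,1]$, $q(1)=\kappa$ and $q'(1)=1-\kappa<1$.
3. Inequality (8) holds for all $l\ge1$ and $p\in(0,1]$. Consequently $p^l\big(q(p)-\frac pl+\frac1{l^2}\big)$ is nondecreasing on $(0,1]$ for every $l\ge1$.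
4. $q(p)\ge p^2/4$ on $[0,1]$.

*Proof.* **Step 1: the phases fit together.** We check that (10) is consistent at $s=s_l$, $l\ge2$. Insert (9). Phase $l$ gives
$$\frac sl-\frac1{l^2}+\frac{2l-1-l^2s}{l^2(l-1)}=\frac{sl(l-1)-(l-1)+2l-1-l^2s}{l^2(l-1)}=\frac{1-s}{l(l-1)},$$
and phase $l-1$ gives
$$\frac s{l-1}-\frac1{(l-1)^2}+\frac{2l-1-(l^2-1)s}{l(l-1)^2}=\frac{sl(l-1)-l+2l-1-(l^2-1)s}{l(l-1)^2}=\frac{1-s}{l(l-1)}.$$
This is property 1. By (11), $\Delta_l(s_l)=\Delta_{l-1}(s_l)$, so the one-sided derivatives at $s_l$ agree. Hence $q$ is $C^1$ on $(0,1]$. Inside phase $l$, $q''=l(l+1)K_lp^{-l-2}>0$, so $q'$ is strictly increasing on $(0,1]$ and $q$ is strictly convex there.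

**Step 2: behavior at $0$.** We show that $q$ is $C^1$ up to $0$ with $q'(0)=0$. Since $q'$ is increasing, it has a limit $\lambda_0\in[-\infty,\infty)$ at $0+$. On phase $l$, $q'\le\frac1l$, and the phases accumulate at $0$, so $\lambda_0\le0$. As $q'$ is monotone, it has constant sign near $0$, so $q$ is monotone near $0$ and has a limit there; by property 1 this limit is $\lim q(s_l)=0$. So $q$ is continuous at $0$. If $\lambda_0<0$, then $q$ is strictly decreasing near $0$, so $q<0$ near $0$, against $q(s_l)>0$. Hence $\lambda_0=0$, and by the mean value theorem $q'(0)=0$ and $q\in C^1[0,1]$. Strict monotonicity of $q'$ gives $q'>0$ on $(0,1]$, and strict convexity on $[0,1]$. Phase $1$ at $p=1$ gives $q(1)=K_1=\kappa$ and $q'(1)=1-K_1=1-\kappa<1$. This is property 2. Note that $\kappa<1$, because $q'(1)>0$.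

**Step 3: inequality (8).** We show that the phase rule picks the most demanding $l$. Let $p<1$ lie in $[s_{l_0+1},s_{l_0}]$. On $(0,1)$ the function $q(p)/(1-p)$ is increasing, since $q$ is positive and increasing, and by property 1 it equals $\frac1{l(l-1)}$ at $s_l$, $l\ge2$. So
$$\frac1{(l_0+1)l_0}\le\frac{q(p)}{1-p}\le\frac1{l_0(l_0-1)},$$
where the upper bound is omitted if $l_0=1$. By (11), $\Delta_l(p)-\Delta_{l-1}(p)=(1-p)\big[\frac1{l(l-1)}-\frac{q(p)}{1-p}\big]$ is $\ge0$ for $2\le l\le l_0$ and $\le0$ for $l\ge l_0+1$. So $\Delta_l(p)$ is largest at $l=l_0$, and $pq'=\Delta_{l_0}\ge\Delta_l$ for all $l$. At $p=1$, $l_0=1$ and (11) gives $\Delta_l-\Delta_{l-1}=-q(1)<0$, with the same conclusion. This is (8). The derivative of $p^l\big(q-\frac pl+\frac1{l^2}\big)$ is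
$$p^{l-1}\Big[pq'+lq-\frac{p(l+1)-1}l\Big]\ge0,$$
which gives property 3.

**Step 4: $q\ge p^2/4$.** This is needed for $\varphi\le x^2$ in Lemma 3. Let $r=q-p^2/4$. By (8), for every $l\ge1$,
$$pr'+lr\ \ge\ \frac{p(l+1)-1}l-\frac{(l+2)p^2}4=\frac{p^2-(2-(l+1)p)^2}{4l}.$$
For $l=\lfloor2/p\rfloor\ge1$ we have $lp\le2\le(l+2)p$, that is, $|2-(l+1)p|\le p$, so the right side is $\ge0$. Hence $r'>0$ at every $p>0$ with $r(p)<0$. Suppose $r(p_1)<0$ for some $p_1$; then $p_1>0$. Let $a\in[0,p_1)$ be the smallest number such that $r<0$ on $(a,p_1]$. On this interval $r'>0$, so $r\le r(p_1)$ there, and by continuity $r(a)\le r(p_1)<0$. If $a>0$, then $r<0$ also slightly to the left of $a$, against the choice of $a$. So $a=0$ and $r(0)<0$, contradicting $r(0)=0$. $\square$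

## 9. Upper bound: PoA is at most 1/(1−κ)

We return from slopes to $\varphi$. For $x\in[0,1]$ let
$$\varphi(x)=\max_{p\in[0,1]}\big(px-q(p)\big).$$

**Step 1: regularity.** We check the standing hypotheses of Lemma 3. The function $q'$ is continuous and strictly increasing from $0$ to $q'(1)=1-\kappa$. So the maximizer $p(x)$ is unique: it solves $q'(p(x))=x$ if $x\le q'(1)$, and $p(x)=1$ if $x\ge q'(1)$. It is continuous in $x$. For $x<y$, inserting $p(x)$ in the maximum at $y$ and $p(y)$ in the maximum at $x$ gives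
$$p(x)\le\frac{\varphi(y)-\varphi(x)}{y-x}\le p(y),$$
so $\varphi$ is differentiable with $\varphi'(x)=p(x)$, continuous, nondecreasing and in $[0,1]$. Thus $\varphi$ is $C^1$ and convex. Taking $p=0$ shows $\varphi\ge0$; and $\varphi(0)=\max(-q)=0$. Since $1\ge q'(1)$, $\varphi(1)=1-q(1)=1-\kappa$. By property 4 of Lemma 5, $\varphi(x)\le\max_{p\in\mathbb R}(px-p^2/4)=x^2$.

**Step 2: condition (6).** By the computation before (8), with $\varphi(x)=px-q(p)$ and $p=\varphi'(x)$, (6) is equivalent to $px+lq(p)\ge\frac{p(l+1)-1}l$; we prove this for all $l\ge1$. For $0<x\le q'(1)$ we have $p>0$ and $x=q'(p)$, and it is (8). For $x=0$ we have $p=0$, and it reads $0\ge-\frac1l$. For $x>q'(1)$ we have $p=1$, and it reads $x+l\kappa\ge1$, which holds since $x+l\kappa\ge1-\kappa+l\kappa\ge1$.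

**Step 3: conclusion.** Lemma 3 gives (4), and Lemma 2 gives $\operatorname{cost}(o)\ge(1-\kappa)\operatorname{cost}(f)$. Hence $\mathrm{PoA}\le\frac1{1-\kappa}$.

## 10. Gadgets with equal costs

For the lower bound, the binding cases $k=l$, $m=1$ suggest using single edges with $l$ equilibrium players and one optimal player as building blocks, as in Section 3.

**Definition (gadget).** Let $\mathcal P$ be the set of triples $(x,c,\omega)$ for which there exist a series-parallel network with affine delays; a PNE $f$ of $k\ge1$ players in which every player has the same cost $c\in(0,1]$, and with $\sum_{e\in r}d_e(f_e+1)\ge1$ for every $s$-$t$ path $r$; and a profile $o$ of $m\ge0$ paths with $m/k=x$ and $\operatorname{cost}(o)\le k\omega$.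

So all players pay $c$, an outsider pays at least $1$ to enter, and the numbers of players in $f$ and $o$ may differ.

**Lemma 6.** (O1) For $l\ge1$, $\big(\frac1l,\frac l{l+1},\frac1{l(l+1)}\big)\in\mathcal P$; and $(x,1,x)\in\mathcal P$ for every rational $x\ge0$.
(O2) $\mathcal P$ is closed under rational convex combinations.
(O3) If $(x,c,\omega)\in\mathcal P$, $t\ge1$ and $tc\le1$, then $(x,tc,t\omega)\in\mathcal P$.
(O4) If $(x,c,\omega)\in\mathcal P$ and $\mu\ge0$ is rational, then $(x+\mu,c,\omega+\mu)\in\mathcal P$.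
(O5) If $(1,1,\omega)\in\mathcal P$, then $\omega>0$ and $\mathrm{PoA}\ge1/\omega$.

*Proof.* (O1) Take one edge with delay $z/(l+1)$, $k=l$, $m=1$: each player pays $\frac l{l+1}$, entry costs $1$, and $\operatorname{cost}(o)=\frac1{l+1}=l\cdot\frac1{l(l+1)}$. For the second triple take one edge of constant delay $1$ and $m/k=x$: everyone pays $1$, entry costs $1$, and $\operatorname{cost}(o)=m=kx$.

(O2) The idea is to put gadgets in parallel and then to rotate the roles in a series of copies, so that costs become equal. Let $(x_i,c_i,\omega_i)\in\mathcal P$ with gadgets having $k_i,m_i$ players and optimal profiles $o_i$, and let $\lambda\in(0,1)$ be rational. Choose integers $r_1,r_2\ge1$ with $r_1k_1:r_2k_2=(1-\lambda):\lambda$. Let $H$ be $r_1$ copies of gadget 1 and $r_2$ copies of gadget 2 in parallel, with the union of the profiles $f$. It has $K=r_1k_1+r_2k_2$ players. This is a PNE: deviations inside a copy do not help, and moving to another copy costs at least $1\ge c_i$. Every path of $H$ lies in one copy, so its entry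 sum is $\ge1$.

Now compose $K$ copies $H^1,\dots,H^K$ of $H$ in series, with all delays divided by $K$, and let player $i$ play in $H^j$ the role $i+j\bmod K$. A path in the series network is an independent choice of a path in each copy, so no deviation helps: this is a PNE. As $j$ runs through $1,\dots,K$, each player plays each role once, so each player pays
$$\tfrac1K(r_1k_1c_1+r_2k_2c_2)=(1-\lambda)c_1+\lambda c_2.$$
An entry sum is the average of $K$ entry sums of $H$, so it is $\ge1$. Let $r_1m_1+r_2m_2$ players use the union of the $o$-profiles in every copy. The ratio to $K$ is $(1-\lambda)x_1+\lambda x_2$, and the total cost is $K\cdot\frac1K\big(r_1\operatorname{cost}(o_1)+r_2\operatorname{cost}(o_2)\big)\le r_1k_1\omega_1+r_2k_2\omega_2=K\big((1-\lambda)\omega_1+\lambda\omega_2\big)$.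

(O3) Multiply all delays by $t$.

(O4) Take $r$ parallel copies with $\mu rk$ an integer, and add in parallel one edge of constant delay $1$, unused by $f$. The union of the $f$-profiles is a PNE, because moving to another copy or to the new edge costs at least $1\ge c$. All entry sums are $\ge1$. Let $\mu rk$ extra $o$-players use the new edge. Then the number of $o$-players is $rk(x+\mu)$ and their cost is at most $rk(\omega+\mu)$.

(O5) Here $k=m$ and $\operatorname{cost}(f)=k$. The optimum is at most $\operatorname{cost}(o)\le k\omega$, and it is positive by Theorem A. So $\omega>0$ and $\mathrm{PoA}\ge k/(k\omega)$. $\square$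

*Example.* The edge with $l=2$ gives $(\frac12,\frac23,\frac16)$; scaling by $\frac32$ gives $(\frac12,1,\frac14)$; adding $\mu=\frac12$ gives $(1,1,\frac34)$, that is, $\mathrm{PoA}\ge\frac43$, as in Section 1. If instead we first combine $(\frac12,1,\frac14)$ with the edge $l=1$, which is $(1,\frac12,\frac12)$, with weights $\frac23,\frac13$, we get $(\frac23,\frac56,\frac13)$. Scaling by $\frac65$ gives $(\frac23,1,\frac25)$, and $\mu=\frac13$ gives $(1,1,\frac{11}{15})$. With one copy of each edge in $H$, this is, up to scaling the delays, the network of Section 3.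

**The functions $\Phi$ and $Q$.** For rational $x\in[0,1]$ let $\Phi(x)=\inf\{\omega:(x,1,\omega)\in\mathcal P\}$. Costs are nonnegative, and the constant edge gives $(x,1,x)$, so $0\le\Phi(x)\le x$. For $p\in[0,1]$ let
$$Q(p)=\sup_{x\in\mathbb Q\cap[0,1]}\big(px-\Phi(x)\big).$$
Then $0\le Q(p)\le p$ (take $x=0$ for the lower bound), and $Q$ is $1$-Lipschitz as a supremum of affine functions with slopes in $[0,1]$. By (O4), $\Phi(1)\le\Phi(x)+1-x$ for all $x$; taking the supremum of $x-\Phi(x)$ gives $\Phi(1)\le1-Q(1)$. By (O5) and Theorem A, each admissible $\omega$ at $x=1$ is at least $1/\mathrm{PoA}\ge\frac23$. So $\Phi(1)>0$ and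
$$\mathrm{PoA}\ \ge\ \frac1{\Phi(1)}\ \ge\ \frac1{1-Q(1)}. \tag{12}$$

It remains to show $Q(1)\ge\kappa=q(1)$.

## 11. Lower bound: mixing in a small edge

Mixing a small weight of an edge gadget into a gadget of cost $1$ and rescaling should give an inequality for $Q(\tau p)$ with $\tau$ near $1$, that is, a differential inequality. It turns out to be (8) with $Q$ in place of $q$, in integrated form (compare property 3 of Lemma 5).

**Lemma 7.** For every $l\ge1$, $W_l(p)=p^l\big(Q(p)-\frac pl+\frac1{l^2}\big)$ is nondecreasing on $(0,1]$.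

*Proof.* **Step 1: one mixing step.** We derive an inequality between $Q(p)$ and $Q(\tau p)$. Let $\lambda\in[0,1)$ be rational and $\tau=\big(1-\frac\lambda{l+1}\big)^{-1}\in[1,1+\frac1l)$. If $(x,1,\omega)\in\mathcal P$, combine it with $\big(\frac1l,\frac l{l+1},\frac1{l(l+1)}\big)$ with weights $1-\lambda,\lambda$. The cost coordinate is $1-\lambda+\frac{\lambda l}{l+1}=\frac1\tau$. Scaling by $\tau$ (O3) brings it back to $1$. Taking the infimum over $\omega$,
$$\Phi\Big((1-\lambda)x+\frac\lambda l\Big)\le\tau\Big[(1-\lambda)\Phi(x)+\frac\lambda{l(l+1)}\Big].$$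
Hence, if $0<p$ and $\tau p\le1$, for every rational $x\in[0,1]$,
$$Q(\tau p)\ge\tau p\Big((1-\lambda)x+\frac\lambda l\Big)-\tau\Big[(1-\lambda)\Phi(x)+\frac\lambda{l(l+1)}\Big]=\tau(1-\lambda)(px-\Phi(x))+\frac{\tau p\lambda}l-\frac{\tau\lambda}{l(l+1)}.$$
Take the supremum over $x$, so that $px-\Phi(x)$ becomes $Q(p)$.

**Step 2: a homogeneous form.** We remove the inhomogeneous terms. Put $e(p)=Q(p)-\frac pl+\frac1{l^2}$ and substitute $Q=e+\frac pl-\frac1{l^2}$ on both sides. The terms linear in $p$ cancel: $\frac{\tau(1-\lambda)}l+\frac{\tau\lambda}l-\frac\tau l=0$. The constants are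
$$\frac1{l^2}-\frac{\tau\lambda}{l(l+1)}-\frac{\tau(1-\lambda)}{l^2}=\frac1{l^2}-\frac\tau{l^2}\Big(1-\frac\lambda{l+1}\Big)=0.$$
Since $\tau\lambda=(l+1)(\tau-1)$, we have $\tau(1-\lambda)=1-l(\tau-1)$. So
$$e(\tau p)\ \ge\ \big(1-l(\tau-1)\big)\,e(p). \tag{13}$$
This holds for all rational $\tau\in[1,1+\frac1l)$ with $\tau p\le1$, since these $\tau$ correspond to the rational $\lambda$. By continuity of $Q$ it holds for all real such $\tau$.

**Step 3: iteration.** We pass to a finite factor. Let $T\ge1$ with $Tp\le1$. For large $N$, $\tau=T^{1/N}<1+\frac1l$, so the factor in (13) is positive. Apply (13) at $p,\tau p,\dots,\tau^{N-1}p$: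
$$e(Tp)\ge\big(1-l(T^{1/N}-1)\big)^Ne(p).$$
As $N\to\infty$, $N(T^{1/N}-1)\to\ln T$, so the factor tends to $T^{-l}$. Hence $e(Tp)\ge T^{-l}e(p)$, that is, $(Tp)^le(Tp)\ge p^le(p)$. $\square$

**Comparison of $Q$ with $q$.** Let $\delta_l=Q(s_l)-q(s_l)$ for $l\ge1$. By (10), $p^l\big(q-\frac pl+\frac1{l^2}\big)=K_l$ is constant on $[s_{l+1},s_l]$. So $W_l(s_l)=K_l+s_l^{\,l}\delta_l$ and $W_l(s_{l+1})=K_l+s_{l+1}^{\,l}\delta_{l+1}$, and Lemma 7 gives
$$s_l^{\,l}\,\delta_l\ \ge\ s_{l+1}^{\,l}\,\delta_{l+1}.$$
Suppose $\delta_1<0$. Then inductively $\delta_{l+1}\le(s_l/s_{l+1})^l\delta_l\le\delta_l\le\delta_1<0$ for all $l$, because $s_l/s_{l+1}>1$ and $\delta_l<0$. But $Q\ge0$ gives $\delta_l\ge-q(s_l)\to0$, a contradiction. Hence $\delta_1\ge0$, that is, $Q(1)\ge q(1)=\kappa$. By (12), $\mathrm{PoA}\ge\frac1{1-\kappa}$. With Section 9,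
$$\mathrm{PoA}=\frac1{1-\kappa}.$$

## 12. Enclosing κ between 0.30371 and 0.30398

The recursion $K_{l-1}=T_l(K_l)$ can be evaluated with one-sided bounds. We have $K_l=g_l(s_l)$ and $K_{l-1}=h_l(s_l)$ with $g_l,h_l$ decreasing on $I_l$, so for $\sigma\in I_l$:

* $g_l(\sigma)\le K_l\ \Rightarrow\ s_l\le\sigma\ \Rightarrow\ K_{l-1}\ge h_l(\sigma)$;
* $g_l(\sigma)\ge K_l\ \Rightarrow\ s_l\ge\sigma\ \Rightarrow\ K_{l-1}\le h_l(\sigma)$.

The functions needed are the following, on $I_2=[.5,.75]$, $I_3=[\frac5{12},\frac59]$, $I_4=[.35,.4375]$, $I_5=[.3,.36]$: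
$$g_2=\frac{s^2(3-4s)}4,\quad g_3=\frac{s^3(5-9s)}{18},\quad g_4=\frac{s^4(7-16s)}{48},\quad g_5=\frac{s^5(9-25s)}{100},$$
$$h_2=\frac{3s(1-s)}2,\quad h_3=\frac{s^2(5-8s)}{12},\quad h_4=\frac{s^3(7-15s)}{36},\quad h_5=\frac{s^4(9-24s)}{80},\quad h_6=\frac{s^5(11-35s)}{150}.$$

**Step 1: lower bound for $\kappa$.** We need a starting value for $K_5$. By (10), $K_5$ is the value of $p^5\big(q-\frac p5+\frac1{25}\big)$ at $p=s_5$. This function is nondecreasing (property 3 of Lemma 5), $s_5\ge0.3>\frac27$, and $q(\frac27)\ge\frac1{49}$ (property 4). So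
$$K_5\ge\big(\tfrac27\big)^5\Big(\tfrac1{49}-\tfrac2{35}+\tfrac1{25}\Big)=\big(\tfrac27\big)^5\big(\tfrac17-\tfrac15\big)^2\ge6.216\cdot10^{-6}.$$
Then, in turn:

* $g_5(.3557)\le6.13\cdot10^{-6}\le K_5$, so $K_4\ge h_5(.3557)\ge9.268\cdot10^{-5}$.
* $g_4(.4294)\le9.19\cdot10^{-5}\le K_4$, so $K_3\ge h_4(.4294)\ge1.2294\cdot10^{-3}$.
* $g_3(.54)\le1.2248\cdot10^{-3}\le K_3$, so $K_2\ge h_3(.54)=0.016524$.
* $g_2(.718)\le0.016497\le K_2$, so $\kappa=K_1\ge h_2(.718)=\frac32(.718)(.282)=0.303714$.

**Step 2: upper bound for $\kappa$.** The starting value comes from the maximum of $h_6$ on $I_6$, at $\alpha_6=\frac{11}{42}$: since $11-35\cdot\frac{11}{42}=\frac{11}6$,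
$$K_5=h_6(s_6)\le h_6\big(\tfrac{11}{42}\big)=\big(\tfrac{11}{42}\big)^5\tfrac{11}{900}\le1.507\cdot10^{-5}.$$
Then, in turn:

* $g_5(.348)\ge1.53\cdot10^{-5}\ge K_5$, so $K_4\le h_5(.348)\le1.188\cdot10^{-4}$.
* $g_4(.4267)\ge1.193\cdot10^{-4}\ge K_4$, so $K_3\le h_4(.4267)\le1.2938\cdot10^{-3}$.
* $g_3(.539)\ge1.296\cdot10^{-3}\ge K_3$, so $K_2\le h_3(.539)\le0.016657$.
* $g_2(.7176)\ge0.01668\ge K_2$, so $\kappa\le h_2(.7176)=\frac32(.7176)(.2824)\le0.303976$.

**Step 3: the price of anarchy.** We translate the bounds. We have $0.30371<0.303714\le\kappa\le0.303976<0.30398$. Since $0.696286\cdot1.4361<1$ and $0.696024\cdot1.4368>1$,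
$$1.4361<\frac1{1-0.303714}\le\mathrm{PoA}\le\frac1{1-0.303976}<1.4368.$$
This completes the proof of Theorem B. In particular the lower bound $27/19\approx1.4211$ is not tight either. $\blacksquare$
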